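# Ind-nilpotent coalgebras inside all coalgebras over a co-operad

## 1. Two theorems on the functor $\mathbf{res}^{\star\to*}$

Throughout, $k$ is a field of characteristic $0$, categories are $\infty$-categories, $\mathrm{Maps}$ denotes mapping spaces, and a functor is fully faithful if it induces equivalences on all mapping spaces. $\mathbf O$ is a cocomplete symmetric monoidal DG category over $k$ with $\otimes$ commuting with colimits in each variable, and $\mathcal Q$ is a co-operad with $\mathcal Q(0)=0$, $\mathcal Q(1)=k$. We compare two kinds of $\mathcal Q$-coalgebras in $\mathbf O$ by a functor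
$$\mathbf{res}^{\star\to*}:\mathcal Q\text{-Coalg}^{\mathrm{ind-nilp}}(\mathbf O)\to\mathcal Q\text{-Coalg}(\mathbf O).$$

**Theorem A.** Let $\mathcal Q(1)=k$ and, for $n\ge2$, $\mathcal Q(n)=k\,q_n$ (degree $0$, trivial $\Sigma_n$-action), with $\Delta(q_n)=1\circ q_n+q_n\circ(1,\dots,1)$. Let $\mathbf O=\mathrm{Vect}$. Then
$$\pi_0\mathrm{Maps}\big(\mathbf{triv}^{\mathrm{ind-nilp}}_{\mathcal Q}(k[-1]),\mathbf{cofree}^{\mathrm{ind-nilp}}_{\mathcal Q}(k)\big)=0,\qquad \pi_0\mathrm{Maps}\big(\mathbf{triv}_{\mathcal Q}(k[-1]),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(k)\big)\ne0.$$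
So $\mathbf{res}^{\star\to*}$ is not fully faithful.

**Theorem B.** Let $\mathcal Q$ be a co-operad concentrated in degree $0$, with $\mathcal Q(0)=0$, $\mathcal Q(1)=k$, and let $K^i(n)$ be the cohomology of its cobar construction in arity $n$ (formula (5) below). The following are equivalent:

- (B1) $\mathbf{res}^{\star\to*}$ is fully faithful for every $\mathbf O$;
- (B2) $\mathbf{res}^{\star\to*}$ is fully faithful for $\mathbf O=\mathrm{Vect}$;
- (B3) $\mathrm{Maps}(W,V)\to\mathrm{Maps}(\mathbf{triv}_{\mathcal Q}(W),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))$ is an isomorphism for all $V,W\in\mathrm{Vect}$;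
- (B4) for every $i\ge1$, $K^i(n)=0$ for all but finitely many $n$.

**Corollary.** For $\mathcal Q=\mathrm{Cocom}^{\mathrm{aug}}$ and $\mathcal Q=\mathrm{Coassoc}^{\mathrm{aug}}$, $\mathbf{res}^{\star\to*}$ is fully faithful for every $\mathbf O$.

In plain words: a $\mathcal Q$-coalgebra $A$ has co-operations $A\to(\mathcal Q(n)\otimes A^{\otimes n})_{\Sigma_n}$ for all $n$. One may ask that they assemble into a map to the direct sum over $n$ (the ind-nilpotent kind) or only to the product. Does a map between two ind-nilpotent coalgebras change when we forget that their coactions land in the sum? The question whether $\mathbf{res}^{\star\to*}$ is always fully faithful comes from "Chapter IV.2. Lie algebras and co-commutative co-algebras" (https://people.mpim-bonn.mpg.de/gaitsgde/Book/Lie.pdf). That text has the isomorphism in (B3), for all $V,W\in\mathbf O$, when $\mathcal Q$ is $\mathrm{Cocom}^{\mathrm{aug}}$, $\mathrm{Coassoc}^{\mathrm{aug}}$ or in a certain class of co-operads; we do not use it. Theorem A says that the answer is no in general,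 and Theorem B decides the case of co-operads in degree $0$.

## 2. Co-operads and the sum and product actions

### 2.1. Symmetric sequences and co-operads

Grading is cohomological, so $k[-i]$ sits in degree $i$ and $\pi_0\mathrm{Maps}(k[-i],V)=H^i(V)$ for $V\in\mathrm{Vect}$. Let $M=\mathrm{Vect}^\Sigma_{\ge1}$ be the category of symmetric sequences $X=\{X(n)\}_{n\ge1}$ of chain complexes. Its composition product is
$$(X\circ Y)(n)=\bigoplus_{r\ge1}\big(X(r)\otimes Y^{\otimes r}(n)\big)_{\Sigma_r},\qquad Y^{\otimes r}(n)=\bigoplus_{S_1\sqcup\dots\sqcup S_r=\{1,\dots,n\}}Y(S_1)\otimes\dots\otimes Y(S_r),$$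
and its unit $\mathbf 1$ is $k$ in arity $1$. Because all arities are $\ge1$, the $S_j$ are nonempty, and $(X\circ Y)(n)$ only involves arities $\le n$ of $X$ and $Y$.

**Definition 2.1.** A co-operad is a coalgebra $(\mathcal Q,\Delta,\varepsilon)$ in $(M,\circ)$. We assume $\mathcal Q(0)=0$ and $\mathcal Q(1)=k$, normalized so that $\varepsilon$ is the identity in arity $1$. Then $\Delta(1)=1\circ1$, and the inclusion $u:\mathbf 1\to\mathcal Q$ is a coaugmentation. Put $\mathcal Q^m=\mathcal Q^{\circ m}$.

Unwinding $\circ$, when $\mathcal Q$ is in degree $0$, $\mathcal Q^m(n)$ is the direct sum, over isomorphism classes of $m$-level trees with $n$ labelled leaves and all vertices of arity $\ge1$, of the tensor product over vertices $v$ of $\mathcal Q(\mathrm{arity}(v))$. Such trees have no automorphisms, as their leaves are labelled and every vertex has a leaf above it. Level $1$ is the root vertex. For example, $\mathcal Q^2(2)=\mathcal Q(1)\otimes\mathcal Q(2)\oplus\mathcal Q(2)\otimes\mathcal Q(1)^{\otimes2}$.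

Examples: $\mathrm{Cocom}^{\mathrm{aug}}(n)=k$, and $\mathrm{Coassoc}^{\mathrm{aug}}(n)=k[\Sigma_n]$, for $n\ge1$, where $\Delta$ is the sum over all ways to split a corolla into a $2$-level tree. In Theorem A only the two trivial splittings occur.

**The heart.** Let $M^\heartsuit\subset M$ be the sequences in degree $0$. Since $\mathrm{char}\,k=0$, it is a semisimple abelian category. It is closed under $\circ$, and its mapping spaces are discrete. Hence diagrams, and coalgebras for $\circ$, with values in $M^\heartsuit$ (or diagrams in $\mathrm{Vect}^\heartsuit$) are ordinary $1$-categorical ones. Also, taking $\Sigma_n$-coinvariants is exact.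

### 2.2. The two actions

For $X\in M$ and $A\in\mathbf O$ put
$$X\star A=\bigoplus_{n\ge1}(X(n)\otimes A^{\otimes n})_{\Sigma_n},\qquad X*A=\prod_{n\ge1}(X(n)\otimes A^{\otimes n})_{\Sigma_n}.$$
The first is a genuine action: $X\star(Y\star A)\simeq(X\circ Y)\star A$. The second is only *right-lax*: a right-lax action is a lax monoidal functor $M\to\mathrm{Fun}(\mathbf O,\mathbf O)$, so it has structure maps $X*(Y*A)\to(X\circ Y)*A$. These are induced by the maps $(\prod_iP_i)\otimes(\prod_jR_j)\to\prod_{i,j}P_i\otimes R_j$, which need not be invertible: for $P_i=R_j=k$, indexed by $\mathbb N$, the image consists of matrices of finite rank and misses the identity matrix.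

The product is a limit of truncations. Let $X^{\le N}$ be the part of $X$ in arities $\le N$. The functor $X\mapsto X^{\le N}$ is a localization of $M$ (maps from $X$ to a sequence in arities $\le N$ factor through $X^{\le N}$). It is compatible with $\circ$, since $(X\circ Y)^{\le N}$ depends only on $X^{\le N}$ and $Y^{\le N}$. So it is lax monoidal as an endofunctor of $M$, and $X\mapsto X^{\le N}\star-$ is a right-lax action with structure maps
$$X^{\le N}\star(Y^{\le N}\star A)=(X^{\le N}\circ Y^{\le N})\star A\to(X\circ Y)^{\le N}\star A.\tag{1}$$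
It receives a map of right-lax actions from $\star$. Limits of right-lax actions are computed pointwise, and $X*-=\lim_NX^{\le N}\star-$ as right-lax actions; in each arity $\le N$ the map (1) is the one described above. The resulting map $\star\to*$ is a map of right-lax actions.

### 2.3. The two kinds of coalgebras

Since $\star$ is an action, $\mathcal Q\star-$ is a comonad; let $D(\mathbf O)=\mathcal Q\text{-Coalg}^{\mathrm{ind-nilp}}(\mathbf O)$ be its coalgebras. Let $E(\mathbf O)=\mathcal Q\text{-Coalg}(\mathbf O)$ be the comodules over $\mathcal Q$ for $*$. Here one has a coaction $A\to\mathcal Q*A$, and coassociativity is an identity between maps $A\to(\mathcal Q\circ\mathcal Q)*A$, after the lax map, together with higher coherences (Section 3 makes this precise). The map $\star\to*$ gives $\mathbf{res}=\mathbf{res}^{\star\to*}:D(\mathbf O)\to E(\mathbf O)$, which commutes with the forgetful functors.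

*Example.* For $\mathcal Q=\mathrm{Cocom}^{\mathrm{aug}}$, let $A=k\,v$ with comultiplication $v\mapsto v\otimes v$. Its coaction $v\mapsto(v^{n})_{n\ge1}\in\prod_n\mathrm{Sym}^n(A)$ has infinitely many nonzero components, so it does not land in the sum, and $A$ is not in the image of $\mathbf{res}$. The theorems are about maps, not about essential surjectivity.

*Example.* For the $\mathcal Q$ of Theorem A, a comodule in degree $0$ for $\star$ is a vector space with maps $\delta_n:A\to\mathrm{Sym}^n(A)$, $n\ge2$ (finitely many nonzero on each vector), such that all components in which some $\delta_r$, $r\ge2$, is applied to an entry of $\delta_n(a)$ vanish. This is what coassociativity says, because $\Delta(q_n)$ has no components $q_r\circ(\dots)$ other than $q_n\circ(1,\dots,1)$ and $1\circ q_n$.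

The forgetful functor of $D(\mathbf O)$ has a right adjoint $\mathbf{cofree}=\mathbf{cofree}^{\mathrm{ind-nilp}}_{\mathcal Q}$; its value on $V$ has underlying object $\mathcal Q\star V$ and coaction given by $\Delta$. Put $\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}=\mathbf{res}\circ\mathbf{cofree}$. The trivial coalgebras $\mathbf{triv}^{\mathrm{ind-nilp}}_{\mathcal Q}(W)$ and $\mathbf{triv}_{\mathcal Q}(W)=\mathbf{res}(\mathbf{triv}^{\mathrm{ind-nilp}}_{\mathcal Q}(W))$ have coaction given by $u$, i.e. the inclusion of the summand $n=1$. By adjunction,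
$$\mathrm{Maps}_D(\mathbf{triv}^{\mathrm{ind-nilp}}_{\mathcal Q}(W),\mathbf{cofree}(V))\simeq\mathrm{Maps}_{\mathbf O}(W,V),$$
and composing with $\mathbf{res}$ gives the map in (B3).

In Theorem B, (B1)$\Rightarrow$(B2) is trivial, and (B2)$\Rightarrow$(B3) is the last remark. So (B3)$\Rightarrow$(B4) and (B4)$\Rightarrow$(B1) remain.

### 2.4. The universal $\mathbf O$

Let $\mathbf O_u=\mathrm{Vect}^\Sigma_{\ge0}$ with Day convolution $\otimes$. It is the free cocomplete symmetric monoidal DG category on one object $x$ ($k$ in arity $1$). For $V\in\mathbf O$ the corresponding symmetric monoidal functor $\Phi_V:\mathbf O_u\to\mathbf O$, $x\mapsto V$, is $\Phi_V(X)=\bigoplus_{n\ge0}(X(n)\otimes V^{\otimes n})_{\Sigma_n}$. For $X\in M\subset\mathbf O_u$ it is $X\star V$. For $X,Y\in M$ we have $X\star Y=X\circ Y$ in $\mathbf O_u$, and $X\star x=X$.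

## 3. Mapping spaces of comodules as totalizations

### 3.1. Comodules for a right-lax action

Let $\circledast$ be a right-lax action of $M$ on $\mathbf O$ with $\mathbf 1\circledast A\simeq A$; this holds for $\star$, $*$ and $X^{\le N}\star-$, $N\ge1$. It makes $\mathbf O^{op}$ weakly enriched over $M^{op}$, with multimorphism spaces $\mathrm{Mul}(X_1,\dots,X_m,B;A)=\mathrm{Maps}_{\mathbf O}(A,(X_1\circ\dots\circ X_m)\circledast B)$. Comodules over $\mathcal Q$ are by definition the opposite of left modules over the algebra $\mathcal Q$ of $M^{op}$ (Lurie, *Higher Algebra*, §4.2.1; planar form §4.2.2). Write $\mathbf\Delta$ for the simplex category. Explicitly, $\mathcal Q$ gives an $\infty$-category $\mathcal N_{\mathcal Q}\to\mathbf\Delta^{op}$ with all fibres $\mathbf O^{op}$: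

- For $\alpha:[n]\to[m]$ in $\mathbf\Delta$, the space of maps over $\alpha$ from $B$ over $[m]$ to $A$ over $[n]$ is $\mathrm{Map}_\alpha(B,A)=\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^{m-\alpha(n)}\circledast B)$.
- The composite of $f\in\mathrm{Map}_\alpha(B,A)$ with $g\in\mathrm{Map}_{\alpha'}(A,A')$, $\alpha':[n']\to[n]$, is
$$A'\xrightarrow{g}\mathcal Q^{n-\alpha'(n')}\circledast A\xrightarrow{f}\mathcal Q^{n-\alpha'(n')}\circledast(\mathcal Q^{m-\alpha(n)}\circledast B)\to(\mathcal Q^{n-\alpha'(n')}\circ\mathcal Q^{m-\alpha(n)})\circledast B\to\mathcal Q^{m-\alpha\alpha'(n')}\circledast B.\tag{2}$$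

The last map in (2) comes from $\mathcal Q^{n-\alpha'(n')}\to\mathcal Q^{\alpha(n)-\alpha\alpha'(n')}$, which sends the factor with index $i\in(\alpha'(n'),n]$ to $\mathcal Q^{\alpha(i)-\alpha(i-1)}$ by iterated $\Delta$ (or by $\varepsilon$ if $\alpha(i)=\alpha(i-1)$).

**Definition 3.1.** A comodule is a section $s$ of $\mathcal N_{\mathcal Q}\to\mathbf\Delta^{op}$ such that for each inert $\alpha:[n]\to[m]$ (inclusion of an interval) with $\alpha(n)=m$, the map $s(\alpha)\in\mathrm{Maps}_{\mathbf O}(s([n]),s([m]))$ is an equivalence (equivalently, $s(\alpha)$ is cocartesian). Maps of comodules $A\to B$ are maps of sections from that of $B$ to that of $A$. The underlying object is $s([0])$; all $s([n])$ are identified with it through the last vertex $[0]\to[n]$. The coaction is $s(\{0\}\subset[1])\in\mathrm{Maps}_{\mathbf O}(s([0]),\mathcal Q\circledast s([1]))$.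

*Example.* Take $\mathcal Q=\mathbf 1$. Then every $\mathrm{Map}_\alpha(B,A)$ is $\mathrm{Maps}_{\mathbf O}(A,B)$, and a comodule is just an object of $\mathbf O$.

**Remark 3.2.** For every $\alpha:[n]\to[m]$ with $\alpha(n)=m$, inert or not, $s(\alpha)$ is an equivalence $s([n])\to s([m])$. By (2), composed with the equivalence $s([0])\to s([n])$ of the last vertex of $[n]$ it gives the equivalence of the last vertex of $[m]$. In particular, after our identifications such $s(\alpha)$ are identities.

For $\star$ these comodules are the coalgebras over the comonad $\mathcal Q\star-$. Everything is functorial in the right-lax action and in $\mathbf O$.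

### 3.2. The formula

**Proposition 3.3.** For comodules $A,B$ one has, naturally in $A$, $B$, the right-lax action and $\mathbf O$,
$$\mathrm{Maps}(A,B)\simeq\mathrm{Tot}_m\,\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^m\circledast B).\tag{3}$$
Here $d^0f=(A\to\mathcal Q\circledast A\xrightarrow{f}\mathcal Q\circledast(\mathcal Q^m\circledast B)\to\mathcal Q^{m+1}\circledast B)$, $d^i$ for $1\le i\le m$ is $\Delta$ on the $i$-th factor, $d^{m+1}$ is the coaction of $B$ followed by the lax structure map, and codegeneracies use $\varepsilon$.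

$\mathrm{Tot}$ is the limit over $\mathbf\Delta$. In low degrees (3) is what one expects: a point is a map $f:A\to B$ with a homotopy between its two composites into $\mathcal Q\circledast B$, and so on.

*Proof.* Let $s,t$ be the sections of $B,A$.

**Step 1 (the mapping space as a limit over twisted arrows).** The aim is to replace maps of sections by an explicit limit. For functors $s,t:\mathcal C\to\mathcal N$, the end formula says $\mathrm{Maps}(s,t)=\lim\mathrm{Maps}_{\mathcal N}(s(x),t(y))$ over the twisted arrow category of $\mathcal C$. Take $\mathcal C=\mathbf\Delta^{op}$ and the fibre over $\mathrm{id}_{\mathbf\Delta^{op}}$; fibres commute with limits, so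
$$\mathrm{Maps}(s,t)=\lim_{\mathrm{Tw}}F,\qquad F(\alpha:[n]\to[m])=\mathrm{Maps}_{\mathbf O}(t([n]),\mathcal Q^{m-\alpha(n)}\circledast s([m])).\tag{4}$$
The objects of $\mathrm{Tw}=\mathrm{Tw}(\mathbf\Delta^{op})$ are the maps $\alpha:[n]\to[m]$ of $\mathbf\Delta$. A morphism $\alpha\to\alpha'$ is a pair $(\gamma:[n']\to[n],\beta:[m]\to[m'])$ with $\alpha'=\beta\alpha\gamma$, acting by $f\mapsto t(\gamma)\circ f\circ s(\beta)$ in $\mathcal N_{\mathcal Q}$.

We shrink the index category in two stages, $\mathrm{Tw}\xrightarrow{\lambda}T\xrightarrow{R}\mathbf\Delta$. Let $T$ have objects $([m],i)$ with $i\in[m]$; a morphism to $([m'],i')$ is a $\beta:[m]\to[m']$ with $i'\le\beta(i)$. Put $\lambda(\alpha)=([m],\alpha(n))$ and $R([m],i)=\{i,\dots,m\}\cong[m-i]$. The functor $\lambda$ is well defined since $\beta\alpha\gamma(n')\le\beta(\alpha(n))$, and $R$ is well defined since $\beta$ maps $\{i,\dots,m\}$ into $\{i',\dots,m'\}$.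

We use the following fact: if a functor $\lambda:J\to I$ has a fully faithful left adjoint $L$, then the unit $\mathrm{id}\to\lambda L$ is invertible. Since $\lambda^*$ is left adjoint to $L^*$ on categories of functors to spaces, with unit $\mathrm{id}\to L^*\lambda^*$, it follows that $\lambda^*$ is fully faithful.

**Step 2 (descent along $\lambda$).** The aim is to show $\lim_{\mathrm{Tw}}F=\lim_TF_1$ with $F=\lambda^*F_1$. Via $[m]$, both $\mathrm{Tw}$ and $T$ are cocartesian fibrations over $\mathbf\Delta$, with pushforwards $\alpha\mapsto\beta\alpha$ and $i\mapsto\beta(i)$, and $\lambda$ preserves cocartesian edges. The fibres over $[m]$ are $(\mathbf\Delta_{/[m]})^{op}$ and $[m]^{op}$, and $\lambda_m$ is opposite to the last vertex functor $\mathbf\Delta_{/[m]}\to[m]$. The latter is left adjoint to the fully faithful functor $i\mapsto(\{0,\dots,i\}\subset[m])$, because $\alpha$ factors, uniquely, through $\{0,\dots,i\}$ iff $\alpha(n)\le i$. So $\lambda_m$ has a fully faithful left adjoint $L_m$. The counit $L_m\lambda_m\to\mathrm{id}$ consists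 of morphisms in the set $W_0$ of those $(\gamma,\mathrm{id}):\alpha\to\alpha\gamma$ with $\alpha\gamma(n')=\alpha(n)$.

*$F$ inverts $W_0$.* Let $(\gamma,\mathrm{id})\in W_0$. In (2) for $t(\gamma)\circ f$, the map $\mathcal Q^{n-\gamma(n')}\to\mathcal Q^{\alpha(n)-\alpha\gamma(n')}=\mathbf 1$ is the counit. So $F(\gamma,\mathrm{id})$ is precomposition with
$$w:t([n'])\xrightarrow{t(\gamma)}\mathcal Q^{n-\gamma(n')}\circledast t([n])\xrightarrow{\varepsilon}t([n]).$$
Let $\delta:[n]\to[0]$. Again by (2), $t(\delta\gamma)=t(\delta)\circ w$ as maps $t([n'])\to t([0])$ in $\mathbf O$. Both $t(\delta)$ and $t(\delta\gamma)$ are equivalences by Remark 3.2, hence so is $w$.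

*Kan extension.* Let $G:\mathrm{Tw}\to\mathrm{Spc}$ be a functor to spaces. The left Kan extension $\lambda_!G$ at $y\in T$ over $[m]$ is the colimit of $G$ over $\mathrm{Tw}\times_TT_{/y}$. The inclusion of the part of this category lying in the fibre over $[m]$ has a left adjoint, namely cocartesian pushforward, so it is cofinal. Hence $\lambda_!$ is computed fibrewise by $(\lambda_m)_!$. As $\lambda_m^*$ is fully faithful, $(\lambda_m)_!\lambda_m^*\simeq\mathrm{id}$, and therefore $\lambda_!\lambda^*\simeq\mathrm{id}$; thus $\lambda^*$ is fully faithful. If $G$ inverts $W_0$, then the counit gives $\lambda_m^*(GL_m)\simeq G|_{\mathrm{fibre}}$, so $G|_{\mathrm{fibre}}$ is in the image of the fully faithful $\lambda_m^*$, and $G\to\lambda^*\lambda_!G$ is an equivalence. In particular $F=\lambda^*F_1$ for some $F_1$. Since $\lambda^*$ is fully faithful and preserves the constant functor $*$,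
$$\lim_{\mathrm{Tw}}F=\mathrm{Maps}(*,\lambda^*F_1)=\mathrm{Maps}(*,F_1)=\lim_TF_1.$$

**Step 3 (descent along $R$).** The aim is to reach a limit over $\mathbf\Delta$. $R$ has the fully faithful left adjoint $j:[p]\mapsto([p],0)$, since a map $([p],0)\to([m],i)$ is a $\beta$ with $\beta(0)\ge i$. So $R^*$ is fully faithful. The counit at $([m],i)$ is the inclusion $\beta:[m-i]\cong\{i,\dots,m\}\subset[m]$. It lifts to the morphism $(\mathrm{id},\beta)$ of $\mathrm{Tw}$ from $([0]\xrightarrow{0}[m-i])$ to $([0]\xrightarrow{i}[m])$, on which $F$ is composition with $s(\beta)$. This $s(\beta)$ is an equivalence, as $\beta$ is inert and preserves last vertices, and the accompanying map $\mathcal Q^{m-i}\to\mathcal Q^{m-i}$ in (2) is the identity. So $F_1\simeq R^*(F_1j)$ and, as in Step 2, $\lim_TF_1=\lim_{\mathbf\Delta}F_1j$. The $p$-th term is $F([0]\xrightarrow{0}[p])=\mathrm{Maps}_{\mathbf O}(A,\mathcal Q^p\circledast B)$.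

**Step 4 (the structure maps).** The aim is to identify the cosimplicial structure of $F_1j$. If $\theta:[p]\to[p']$ has $\theta(0)=0$, the structure map is $F(\mathrm{id},\theta)$, i.e. composition with $s(\theta)$.

For $\theta=d^i$ with $1\le i\le p$, and for codegeneracies, $\theta$ preserves last vertices. So $s(\theta)$ is the identity after identification, and (2) gives $\Delta$ on the $i$-th factor, respectively $\varepsilon$.

For $\theta=d^{p+1}$ the map $\mathcal Q^p\to\mathcal Q^p$ in (2) is the identity, and $s(\theta):s([p])\to\mathcal Q\circledast s([p+1])$ is the coaction of $B$. To see this, let $\iota:[1]\cong\{p,p+1\}\subset[p+1]$; then $\theta\circ\{p\}=\iota\circ\{0\}$, and $s(\{p\})$, $s(\iota)$ are identities after identification.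

For $d^0:[p]\to[p+1]$, consider $a=([1]\xrightarrow{(0,1)}[p+1])$ in $\mathrm{Tw}$ and the morphisms
$$([0]\xrightarrow{0}[p])\xrightarrow{\beta=d^0}([0]\xrightarrow{1}[p+1])\xleftarrow{\gamma=1}a\xrightarrow{\gamma=0}([0]\xrightarrow{0}[p+1]).$$
The first two lie over isomorphisms of $\mathbf\Delta$ under $R\lambda$ and act by identities after identification. The last lies over $d^0$ and acts by composition with $t(\{0\}\subset[1])$, the coaction of $A$, followed by $f$ and the lax map. This is the stated $d^0$. $\square$

## 4. Small cases, and the cokernel of $\bigoplus\to\prod$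

**Case $\mathcal Q=\mathbf 1$.** Both categories are $\mathbf O$, and $\mathbf{res}$ is the identity.

**Case of finitely many arities.** Suppose $\mathcal Q(n)=0$ for $n>r$. Then $\mathcal Q^m$ lives in arities $\le r^m$, so $\mathcal Q^m\star B\to\mathcal Q^m*B$ is an equivalence for every $m$ and $B$. By naturality of (3), $\mathbf{res}$ is fully faithful. So a problem can only come from infinitely many arities at a fixed level $m$.

**Objects of $\mathrm{Vect}$ in degree $0$.** Let $\mathcal Q$, $A$, $B$ be in degree $0$, with $A,B\in D(\mathrm{Vect})$. All terms of (3) are sets, so $\mathrm{Maps}(A,B)$ is the equalizer of $d^0,d^1$: it is the set of linear maps commuting with the coactions. Since $\bigoplus\to\prod$ is injective, commuting with the coactions into $\mathcal Q\star B$ or into $\mathcal Q*B$ is the same condition. So $\mathbf{res}$ induces bijections here.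

This suggests the first argument one would try: "$\mathcal Q\star B\to\mathcal Q*B$ is a monomorphism, so landing in the sum is a property". The argument stops as soon as $A$ is not in degree $0$. Already for $A=\mathbf{triv}_{\mathcal Q}(k[-1])$ formula (3) computes an $H^1$: cocycles in a product, modulo the image of a sum. There the cokernel of $\bigoplus\to\prod$ matters, and injectivity does not help. Theorem A makes this concrete.

### 4.1. Proof of Theorem A

**Step 1 ($\mathcal Q$ is a co-operad).** Both $(\Delta\circ\mathrm{id})\Delta(q_n)$ and $(\mathrm{id}\circ\Delta)\Delta(q_n)$ equal $1\circ1\circ q_n+1\circ q_n\circ1+q_n\circ1\circ1$ (where $\circ1$ stands for $\circ(1,\dots,1)$), and counitality is clear. So $\mathcal Q$ is a coalgebra in $M^\heartsuit$, hence in $M$.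

**Step 2 (the ind-nilpotent side).** By adjunction the first $\pi_0$ is $\pi_0\mathrm{Maps}(k[-1],k)=H^1(k)=0$.

**Step 3 (the complex on the other side).** We turn the second $\pi_0$ into an $H^1$. Let $B=\mathcal Q\star k=\bigoplus_{n\ge1}k\,e_n$, with $e_n$ spanning the arity $n$ part. Its coaction is
$$\delta(e_1)=[1;e_1],\qquad\delta(e_n)=[1;e_n]+[q_n;e_1,\dots,e_1]\quad(n\ge2).$$
By (3), $\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(W),B)=\mathrm{Tot}_m\mathrm{Maps}(W,C^m)$ with $C^m=\mathcal Q^m*B$, naturally in $W\in\mathrm{Vect}$. By Yoneda, the cosimplicial structure comes from a cosimplicial object $C^\bullet$ of $\mathrm{Vect}$. Its terms are vector spaces in degree $0$, so it is an ordinary cosimplicial vector space. Its $d^0$ is induced by $u$, because the coaction of $\mathbf{triv}_{\mathcal Q}(W)$ is. Hence $\pi_0\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(k[-1]),B)=H^1(\mathrm{Tot}\,C^\bullet)$, the cohomology at $C^1$ of $C^0\to C^1\to C^2$ with differential $\sum(-1)^id^i$.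

**Step 4 (cocycles).** For $a=(a_n)\in\prod_{n\ge2}k$ put $z_a=(a_n[q_n;e_1^n])_n\in\prod_n(\mathcal Q(n)\otimes B^{\otimes n})_{\Sigma_n}=C^1$. In $C^2=(\mathcal Q\circ\mathcal Q)*B$,
$$d^0z_a=(a_n[1\circ q_n;e_1^n])_n,\quad d^1z_a=(a_n[1\circ q_n;e_1^n]+a_n[q_n\circ1;e_1^n])_n,\quad d^2z_a=(a_n[q_n\circ1;e_1^n])_n,$$
the last because $\delta(e_1)=[1;e_1]$. So $d^0z_a-d^1z_a+d^2z_a=0$.

**Step 5 (coboundaries).** An element $b=\sum b_ne_n\in C^0=B$ is a *finite* sum, and
$$(d^0-d^1)b=[1;b]-\delta(b)=-\sum_{n\ge2}b_n[q_n;e_1^n].$$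
Since $[q_n;e_1^n]\ne0$ (it is $e_1^n\in\mathrm{Sym}^n(B)$), $z_a$ is a coboundary iff $a$ has finite support. Hence $\big(\prod_{n\ge2}k\big)/\big(\bigoplus_{n\ge2}k\big)\hookrightarrow H^1(C^\bullet)$, which is therefore nonzero. $\blacksquare$

With $\star$ in place of $*$, the sequence $a$ would have finite support and every $z_a$ would be a coboundary, in agreement with Step 2.

## 5. Cobar cohomology, and the Corollary

From now on $\mathcal Q$ is in degree $0$. For a cosimplicial object $C^\bullet$ of a semisimple abelian category, $\mathrm{Tot}\,C^\bullet$ is the complex $(C^m,\sum(-1)^id^i)$. It is quasi-isomorphic to its conormalization, the subcomplex given by the intersection of the kernels of all codegeneracies (Dold–Kan).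

**Definition 5.1.** $\mathcal Q^\bullet$ is the cosimplicial object $m\mapsto\mathcal Q^m$ of $M^\heartsuit$ in which $d^0,d^{m+1}$ insert $u$ at the two ends, $d^i$ for $1\le i\le m$ is $\Delta$ on the $i$-th factor, and codegeneracies use $\varepsilon$. Put
$$K^i(n)=H^i(\mathcal Q^\bullet(n)).\tag{5}$$

**Lemma 5.2.** The conormalization of $\mathcal Q^\bullet(n)$ vanishes in degrees $m\ge n$. For $n\ge2$, $K^i(n)=0$ unless $1\le i\le n-1$.

*Proof.* Use the tree decomposition of $\mathcal Q^m(n)$. The codegeneracy at level $j$ kills the summands of trees with a vertex of arity $\ge2$ at level $j$, and identifies the sum of the other ones with $\mathcal Q^{m-1}(n)$. So the conormalization in degree $m$ is the sum over trees with a vertex of arity $\ge2$ at every level. Each such level increases the number of branches by at least $1$, so $n\ge m+1$. Finally $\mathcal Q^0(n)=\mathbf 1(n)=0$ for $n\ge2$. $\square$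

In arity $1$, $\mathcal Q^\bullet(1)$ is constant, so $K^i(1)=0$ for $i\ge1$.

*Example.* For the co-operad of Theorem A, the conormalization of $\mathcal Q^\bullet(n)$ in degree $1$ is $k\,q_n$, with $d(q_n)=1\circ q_n-(1\circ q_n+q_n\circ1)+q_n\circ1=0$. So $K^1(n)=k$ for all $n\ge2$, and (B4) fails.

*Example.* For $\mathrm{Cocom}^{\mathrm{aug}}$ and $n=3$: degree $1$ is $k\,q_3$, and degree $2$ has three basis elements (one for each partition of $\{1,2,3\}$ into a pair and a singleton). The differential sends $q_3$ to minus the sum of the three. So $K^1(3)=0$ and $K^2(3)\cong k^2$.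

**Deduction of the Corollary from Theorem B.** Recall that the order complex of a poset has the finite nonempty chains as simplices, and the proper part of a bounded poset is obtained by removing $\hat0$ and $\hat1$. A finite lattice is geometric if every element is a join of atoms and it is semimodular: whenever $x,y$ cover $x\wedge y$, $x\vee y$ covers $x$ and $y$. We quote: the reduced cohomology of the proper part of a geometric lattice of rank $\rho$ is concentrated in degree $\rho-2$ (Folkman 1966). (The empty complex has $\tilde H^{-1}=k$.)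

*$\mathrm{Cocom}^{\mathrm{aug}}$.* A tree with $m$ levels and $n$ labelled leaves is a chain $\hat0=\pi_0\le\pi_1\le\dots\le\pi_m=\hat1$ in the lattice $\Pi_n$ of partitions of $\{1,\dots,n\}$; these chains form a basis of $\mathcal Q^m(n)$. Let $n\ge2$. To match with the factors, list the chain from the root as $x_0=\hat1\ge x_1\ge\dots\ge x_m=\hat0$. For $1\le i\le m$, $d^i$ is the sum over all insertions of a partition between $x_{i-1}$ and $x_i$; $d^0$ repeats $x_0$ and $d^{m+1}$ repeats $x_m$. The conormalization has the strict chains as a basis. On a strict chain, the term in which $x_j$ is repeated occurs in $d^j$ and in $d^{j+1}$, with opposite signs in $\sum(-1)^id^i$, so these terms cancel. What remains is the alternating sum of strict insertions. This is, up to sign, the augmented simplicial cochain complex of the order complex of the proper part $\overline\Pi_n$, a strict chain in degree $m$ being an $(m-2)$-simplex. Hence $K^m(n)=\tilde H^{m-2}(\overline\Pi_n;k)$. The lattice $\Pi_n$ is geometric of rank $n-1$: the atoms merge one pair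 of elements, every partition is a join of such, and if $\pi,\sigma$ both arise from $\tau=\pi\wedge\sigma$ by merging two blocks (different pairs), then $\pi\vee\sigma$ arises from either by one more merging. So $K^m(n)=0$ unless $m=n-1$.

*$\mathrm{Coassoc}^{\mathrm{aug}}$.* Here $\mathcal Q^m(n)$ is $k[\Sigma_n]\otimes{}$(chains from $\hat0$ to $\hat1$ in the lattice of partitions of an ordered $n$-set into intervals), with the same cofaces. An interval partition is determined by the set of merged gaps, so this lattice is the Boolean lattice of rank $n-1$, which is geometric. One can see the cohomology directly: the order complex of its proper part is the barycentric subdivision of the boundary of an $(n-2)$-simplex, a sphere of dimension $n-3$. So $K^m(n)=0$ for $m\ne n-1$, and $K^{n-1}(n)=k[\Sigma_n]$.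

In both cases, for given $i\ge1$ only $n=i+1$ can have $K^i(n)\ne0$, so (B4) holds. $\square$

## 6. The truncated resolutions $Y_N^\bullet$

If $B=\mathbf{cofree}(V)$, then the truncated terms of (3) are $(\mathcal Q^m)^{\le N}\star(\mathcal Q\star V)=\big((\mathcal Q^m)^{\le N}\circ\mathcal Q\big)\star V$. We study the sequences in front of $V$.

**Definition 6.1.** For $1\le N\le\infty$ let $Y_N^m=(\mathcal Q^m)^{\le N}\circ\mathcal Q$, with cofaces $d^0(y)=1\circ y$ and $d^i=\Delta$ on the $i$-th factor ($1\le i\le m+1$; the $(m+1)$-st factor is the last $\mathcal Q$), always followed by truncation. Codegeneracies are $\varepsilon$ on the first $m$ factors. It is coaugmented by $u:\mathbf 1\to Y_N^0=\mathcal Q$.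

For $N=\infty$ the cosimplicial identities are coassociativity and counitality. For finite $N$, $Y_N^\bullet$ is the quotient of $Y_\infty^\bullet$ by
$$F_N^m=\bigoplus_{n>N}\mathcal Q^m(n)\circ\mathcal Q,\qquad\text{where } R\circ\mathcal Q:=(R\otimes\mathcal Q^{\otimes n})_{\Sigma_n}\text{ for a }\Sigma_n\text{-module }R.$$
This is preserved by the structure maps: all of them keep the arity $n$ of the $\mathcal Q^m$-part, except $d^{m+1}$, which cannot lower it. Example: $(\mathcal Q^m)^{\le1}=\mathbf 1$, so $Y_1^\bullet$ is the constant object $\mathcal Q$.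

**Lemma 6.2.** *(a)* $\mathbf 1\to Y_\infty^\bullet$ is a cohomology isomorphism. *(b)* Let $J_n=F_{n-1}/F_n=\ker(Y_n^\bullet\to Y_{n-1}^\bullet)$ for $n\ge2$. Then $J_n=\mathcal Q^\bullet(n)\circ\mathcal Q$ and $H^i(J_n)=K^i(n)\circ\mathcal Q$. Its conormalization lies in degrees $<n$. *(c)* Put
$$i_N=\min\{i:K^i(n)\ne0\text{ for some }n>N\}\in[1,\infty].$$
Then $H^j(F_N)=0$ for $j<i_N$, and $\mathrm{cone}(\mathbf 1\to Y_N^\bullet)\simeq F_N[1]$ has cohomology only in degrees $\ge i_N-1$. *(d)* (B4) says exactly that $i_N\to\infty$.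

*Proof.* (a) Let $\sigma:Y_\infty^m\to Y_\infty^{m-1}$ be $\varepsilon$ on the last factor ($Y_\infty^{-1}:=\mathbf 1$). Then $\sigma d^{m+1}=\mathrm{id}$ on $Y_\infty^m$, $\sigma d^i=d^i\sigma$ for $i\le m$ if $m\ge1$, and $\sigma d^0=u\sigma$ on $Y_\infty^0$, $\sigma u=\mathrm{id}$. So with $d=\sum(-1)^id^i$ on $Y_\infty^m$, $m\ge0$, and $d=u$ on $Y_\infty^{-1}$, we get $\sigma d-d\sigma=(-1)^{m+1}\mathrm{id}$ on $Y_\infty^m$, $m\ge0$, and $\sigma d=\mathrm{id}$ on $Y_\infty^{-1}$. The coaugmented complex is acyclic.

(b) In $d^{m+1}$, only the component $1\circ\mathcal Q$ of $\Delta(\mathcal Q)$ at each of the $n$ inputs preserves $n$. So on $J_n$ the map $d^{m+1}$ inserts $u$ at the end of $\mathcal Q^m$, and $J_n=\mathcal Q^\bullet(n)\circ\mathcal Q$. Coinvariants are exact, which gives the cohomology; Lemma 5.2 gives the range.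

(c) $F_N$ is filtered by the $F_n$, $n\ge N$, with subquotients $J_n$, $n>N$. In arity $d$ the filtration is finite, since $(\mathcal Q^m(n)\circ\mathcal Q)(d)=0$ for $d<n$. So $H^j(F_N)=0$ for $j<i_N$. By (a), $\mathrm{cone}(\mathbf 1\to Y_N^\bullet)\simeq\mathrm{cone}(Y_\infty^\bullet\to Y_N^\bullet)\simeq F_N[1]$.

(d) $i_N$ is nondecreasing in $N$, and $i_N>i$ iff $K^1(n),\dots,K^i(n)$ vanish for all $n>N$. $\square$

**Trivial sources.** Let $V,W\in\mathbf O$. We identify $\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(W),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))$. By (3) and $*=\lim_N(-)^{\le N}\star$, it is $\lim_N\mathrm{Tot}_m\mathrm{Maps}_{\mathbf O}(W,Y_N^m\star V)$, naturally in $W$, so by Yoneda the cosimplicial structure comes from a cosimplicial object of $\mathbf O$. For $(\mathbf O_u,x)$ this is $Y_N^\bullet$: $d^0$ inserts $u$, because $W$ is trivial; $d^{m+1}$ is the coaction $\Delta$ of $\mathbf{cofree}(V)$ followed by (1); and diagrams in $M^\heartsuit$ are ordinary. In general it is $\Phi_V(Y_N^\bullet)=Y_N^\bullet\star V$: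 naturality of (3) under $\Phi_V$ gives maps $\mathrm{Maps}_{\mathbf O_u}(W',Y_N^\bullet)\to\mathrm{Maps}_{\mathbf O}(\Phi_VW',-)$, i.e. a map of cosimplicial objects out of $\Phi_V(Y_N^\bullet)$, which is levelwise the identity. Thus
$$\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(W),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))\simeq\mathrm{Maps}_{\mathbf O}(W,P),\qquad P=\lim_N\mathrm{Tot}(Y_N^\bullet\star V).\tag{6}$$

## 7. A $\lim^1$ obstruction: (B3) implies (B4)

The sequence $(a_n)$ modulo finite sequences in Theorem A is a $\lim^1$ class. The same happens whenever (B4) fails. Suppose it does. Let $i\ge1$ be minimal such that $S=\{n\ge2:K^i(n)\ne0\}$ is infinite, and choose $N_0\ge1$ with $K^{i'}(n)=0$ for all $i'<i$, $n>N_0$. Let $V$ be a vector space of countably infinite dimension in degree $0$.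

**Step 1 (the tower).** We isolate the groups whose $\lim^1$ contributes to $H^i(P)$. Put $U_N=H^{i-1}(Y_N^\bullet\star V)=\bigoplus_dU_N(d)$ with $U_N(d)=(H^{i-1}(Y_N^\bullet)(d)\otimes V^{\otimes d})_{\Sigma_d}$. For $d\ge2$ we have $H^*(Y_\infty^\bullet)(d)=0$, so the long exact sequence of $0\to F_N\to Y_\infty^\bullet\to Y_N^\bullet\to0$ gives $H^{i-1}(Y_N^\bullet)(d)=H^i(F_N)(d)$, with transition maps induced by $F_{N+1}\subset F_N$. In particular $U_N(d)=0$ for $2\le d\le N$, as then $F_N(d)=0$.

**Step 2 (classes that survive down to $N_0$).** For each $d\in S$ with $d>N_0+1$ we find $y_d\in U_{d-1}(d)$ with nonzero image in $U_{N_0}(d)$. Let $d>N\ge N_0$. In arity $d$ only $n=d$ contributes to $F_{d-1}$, so $F_{d-1}(d)=\mathcal Q^\bullet(d)$, with cohomology $K^*(d)$. The quotient $F_N/F_{d-1}$ is filtered with subquotients $J_n$, $N<n<d$; as $n>N_0$, its cohomology is in degrees $\ge i$. From $H^{i-1}(F_N/F_{d-1})(d)=0$ we get an injection $K^i(d)\hookrightarrow H^i(F_N)(d)$, compatibly in $N\in[N_0,d-1]$. It stays injective after applying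 the exact functor $(-\otimes V^{\otimes d})_{\Sigma_d}$. Since $V$ is infinite-dimensional, $V^{\otimes d}$ contains $k[\Sigma_d]$ (permute the factors of $v_1\otimes\dots\otimes v_d$ with $v_j$ independent). So $(K^i(d)\otimes V^{\otimes d})_{\Sigma_d}$ contains $(K^i(d)\otimes k[\Sigma_d])_{\Sigma_d}\cong K^i(d)\ne0$. Any nonzero element of it gives $y_d$.

**Step 3 ($\lim^1\ne0$).** Consider the element of $\prod_{N\ge N_0}U_N$ which is $y_d$ at $N=d-1$ for $d\in S$, $d>N_0+1$, and $0$ elsewhere. Suppose it equals $(z_N-z_{N+1}|_N)_N$. In the $d$-component, for such $d$, $z_N(d)=0$ for $N\ge d$, so $z_{d-1}(d)=y_d$. For $N_0\le N<d-1$ we get $z_N(d)=z_{N+1}(d)|_N$. So $z_{N_0}(d)$ is the image of $y_d$, nonzero for infinitely many $d$. This contradicts $z_{N_0}\in\bigoplus_dU_{N_0}(d)$. Hence $\lim^1_NU_N\ne0$.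

**Step 4 (conclusion).** The Milnor sequence $0\to\lim^1_NH^{i-1}(Y_N^\bullet\star V)\to H^i(P)\to\lim_NH^i(Y_N^\bullet\star V)\to0$ gives $H^i(P)\ne0$. By (6), $\pi_0\mathrm{Maps}_E(\mathbf{triv}_{\mathcal Q}(k[-i]),\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))=H^i(P)\ne0$, whereas $\pi_0\mathrm{Maps}(k[-i],V)=H^i(V)=0$. So (B3) fails. $\square$

## 8. Degree counting under (B4), and its limits

Assume (B4). By Lemma 6.2, the cone of $\mathbf 1\to Y_N^\bullet$ moves to higher and higher degrees. Two attempts use this.

**Counting degrees in $V$.** If $V\in\mathrm{Vect}$ is in degree $0$, then $\mathrm{cone}(V\to\mathrm{Tot}(Y_N^\bullet\star V))$ has cohomology only in degrees $\ge i_N-1$, so its limit over $N$ vanishes and $P\simeq V$. This stops for other $V$. Take $\mathcal Q=\mathrm{Coassoc}^{\mathrm{aug}}$, $V=k[1]$. The extra codegeneracy gives $\mathrm{Tot}(Y_\infty^\bullet\star V)\simeq V$, so the cone is $\mathrm{Tot}(F_N^\bullet\star V)[1]$. The arity $N+1$ part of $F_N$ is $\mathcal Q^\bullet(N+1)$, with cohomology $K^N(N+1)=k[\Sigma_{N+1}]$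 in degree $N$. It contributes the summand $(k[\Sigma_{N+1}]\otimes V^{\otimes(N+1)})_{\Sigma_{N+1}}=k[N+1]$ shifted by $[-N]$, i.e. a class in degree $-1$. So $H^{-2}$ of the cone is nonzero for every $N$: the cones do not become coconnective, and in a general $\mathbf O$ there are no degrees at all.

**Counting degrees universally.** Instead of making the cones small, one can make the *transition maps* trivial, before $V$ enters. By Lemma 6.2(b) and $Y_1^\bullet=\mathcal Q$, the conormalization of $Y_N^\bullet$ lies in degrees $<N$. Choose $N'\ge N$ with $i_{N'}\ge N+1$. In the semisimple setting $Y_{N'}^\bullet\simeq\mathbf 1\oplus C$ as complexes, with $C$ in degrees $\ge i_{N'}-1\ge N$. A map from $C$ to a complex in degrees $<N$ is null. So $Y_{N'}^\bullet\to Y_N^\bullet$ is homotopic to $Y_{N'}^\bullet\to\mathbf 1\xrightarrow{u}Y_N^\bullet$. Since the conormalization of $Y_N^\bullet$ is bounded, $\mathrm{Tot}(Y_N^\bullet\star V)$ is a finite limit and equals $(\mathrm{Tot}\,Y_N^\bullet)\star V$. So the transition maps of the tower in (6) factor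 through $V$, and interleaving with copies of $V$ gives $P\simeq V$ (the last step of the proof in Section 9 is this argument).

This handles trivial sources $A$ in every $\mathbf O$, and it stops exactly when $A$ has a nontrivial coaction. Then $d^0$ in (3) uses the coaction of $A$ and is not additive. For $f:A\to\mathcal Q\star V$, $d^0f$ is $A\to\mathcal Q\star A\xrightarrow{\mathcal Q\star f}\mathcal Q\star(\mathcal Q\star V)$ followed by truncation, whose part with root in $\mathcal Q(r)$ is of degree $r$ in $f$. The cosimplicial space is no longer made of complexes and linear maps, and "null map of complexes" makes no sense for it.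

What helps is that the nonlinear terms raise arity. Put one entry in the top layer $J_n=\mathcal Q^\bullet(n)\circ\mathcal Q$ of $Y_n^\bullet$, under a root of arity $\ge2$. The other entries have arity at least $1$, so the result has arity $\ge n+1$, and the truncation at $n$ kills it. So $d^0$ is affine along the top layer, and the degree count can be done one layer at a time.

## 9. (B4) implies (B1)

Write $D=D(\mathbf O)$, $E=E(\mathbf O)$.

### 9.1. Cofree targets and a universal cosimplicial object

**Step 1 (reduction to cofree targets).** We reduce to showing that one explicit map is an equivalence. Let $A,B\in D$. The cobar resolution $B\to\mathbf{cofree}(\mathcal Q^\bullet\star B)$ is a coaugmented cosimplicial object of $D$ with underlying diagram $B\to\mathcal Q^{\bullet+1}\star B$, which is split in $\mathbf O$. A split diagram is a limit diagram and stays one under every functor, in particular under $\mathcal Q^m\star-$ and $\mathcal Q^m*-$. By (3), both $\mathrm{Maps}_D(A,-)$ and $\mathrm{Maps}_E(\mathbf{res}A,\mathbf{res}-)$ therefore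 send it to limit diagrams. So it suffices to treat $B=\mathbf{cofree}(V)$. Since $\mathbf{res}$ commutes with the forgetful functors, the composite of $\mathrm{Maps}_D(A,\mathbf{cofree}(V))\to\mathrm{Maps}_E(\mathbf{res}A,\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))$ with
$$\pi:\mathrm{Maps}_E(\mathbf{res}A,\mathbf{cofree}^{\mathrm{fake}}_{\mathcal Q}(V))\to\mathrm{Maps}_{\mathbf O}(A,V),\qquad f\mapsto(A\xrightarrow{f}\mathcal Q\star V\xrightarrow{\varepsilon}V)$$
is the adjunction equivalence. By two-out-of-three, it suffices to prove that $\pi$ is an equivalence for all $A\in D$, $V\in\mathbf O$.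

By (3) for the right-lax actions $*$ and $X\mapsto X^{\le N}\star-$, and $*=\lim_N(-)^{\le N}\star$, the source of $\pi$ is $\lim_NE_N(A)$ with
$$E_N(A)=\mathrm{Tot}_m\mathrm{Maps}_{\mathbf O}(A,(\mathcal Q^m)^{\le N}\star(\mathcal Q\star V))=\mathrm{Tot}_m\mathrm{Maps}_{\mathbf O}(A,Y_N^m\star V),$$
where $d^0$ uses the coaction of $A$.

**Step 2 (universal form).** We write $E_N(A)$ as a limit over a cosimplicial object that does not depend on $A$, $V$ or $\mathbf O$. For $X\in M^\heartsuit$ let $c(X)\in D(\mathbf O_u)$ be the cofree object on $X$; its underlying object is $\mathcal Q\circ X$. Let $\mathcal K\subset D(\mathbf O_u)$ be the full subcategory on the $c(X)$, with $X$ in a set of objects of $M^\heartsuit$ that contains $\mathbf 1$ and all $Y_N^m$, $J_n^m$. Since $\mathrm{Maps}(c(X),c(Y))=\mathrm{Maps}(\mathcal Q\circ X,Y)$ is discrete, $\mathcal K$ is an ordinary small category. Write $\bar f:\mathcal Q\circ X\to Y$ for the map corresponding to $f:c(X)\to c(Y)$; the underlying map of $f$ is $\mathcal Q\circ X\xrightarrow{\Delta}\mathcal Q\circ\mathcal Q\circ X\xrightarrow{\mathcal Q\circ\bar f}\mathcal Q\circ Y$.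 For $g:X\to Y$ in $M^\heartsuit$, $c(g)$ corresponds to $g\circ\varepsilon_X:\mathcal Q\circ X\to X\to Y$.

$\Phi_V$ induces $D(\mathbf O_u)\to D(\mathbf O)$ with $\Phi_Vc(X)=\mathbf{cofree}(X\star V)$. Put
$$H_A:\mathcal K\to\mathrm{Spc},\qquad H_A(c(X))=\mathrm{Maps}_D(A,\Phi_Vc(X))\simeq\mathrm{Maps}_{\mathbf O}(A,X\star V).$$
The cosimplicial space defining $E_N(A)$ is natural in $A\in D(\mathbf O)$, and its $m$-th term is represented by $\mathbf{cofree}(Y_N^m\star V)$; by Yoneda it is represented by a cosimplicial object of $D(\mathbf O)$. For $(\mathbf O_u,x)$ this is a cosimplicial object $c_N^\bullet$ of $\mathcal K$ with $c_N^m=c(Y_N^m)$. In general it is $\Phi_V(c_N^\bullet)$. Indeed, for $A'\in D(\mathbf O_u)$, naturality of (3) under $\Phi_V$ gives a map from the cosimplicial space of $A'$ to that of $\Phi_VA'$, natural in $A'$; by Yoneda this is a map of cosimplicial objects out of $\Phi_V(c_N^\bullet)$. At level $m$ it corresponds to the image under $\Phi_V$ of $\varepsilon:\mathcal Q\circ Y_N^m\to Y_N^m$, i.e. to $\varepsilon:\mathcal Q\star(Y_N^m\star V)\to Y_N^m\star V$,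 so it is the identity of $\mathbf{cofree}(Y_N^m\star V)$. Hence
$$E_N(A)=E_N(H_A),\qquad E_N(H):=\lim_{\mathbf\Delta}H(c_N^\bullet)\quad\text{for }H\in\mathrm{Fun}(\mathcal K,\mathrm{Spc}).\tag{7}$$

*The structure maps of $c_N^\bullet$.* All except $d^0$ are postcompositions in (3), so they are $c(\cdot)$ of those of $Y_N^\bullet$. For $d^0$, take $A=c(Y_N^m)$ and $f=\mathrm{id}$, $\bar f=\varepsilon$, in the formula for $d^0$: the composite $\mathcal Q\circ Y_N^m\xrightarrow{\Delta}\mathcal Q^{\le N}\circ\mathcal Q\circ Y_N^m\xrightarrow{\varepsilon}\mathcal Q^{\le N}\circ Y_N^m\to Y_N^{m+1}$ is the projection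
$$\kappa:\mathcal Q\circ(\mathcal Q^m)^{\le N}\circ\mathcal Q\to(\mathcal Q^{m+1})^{\le N}\circ\mathcal Q,\tag{8}$$
which keeps the part where $\mathcal Q\circ(\mathcal Q^m)^{\le N}$ has arity $\le N$. So $d^0:c(Y_N^m)\to c(Y_N^{m+1})$ corresponds to $\kappa$.

*Three natural maps.*

- $t:E_{N'}(H)\to E_N(H)$ for $N'\ge N$, from the projections $c_{N'}^\bullet\to c_N^\bullet$.
- $s_N:H(c(\mathbf 1))\to E_N(H)$, from the coaugmentation $\eta_N:c(\mathbf 1)\to c_N^0=c(\mathcal Q)$ with $\bar\eta_N=\mathrm{id}:\mathcal Q\circ\mathbf 1\to\mathcal Q$. Its underlying map is $\Delta:\mathcal Q\to\mathcal Q\circ\mathcal Q$. We have $d^0\eta_N=d^1\eta_N$, because both correspond to $\mathcal Q\xrightarrow{\Delta}\mathcal Q\circ\mathcal Q\to\mathcal Q^{\le N}\circ\mathcal Q$. As $\mathcal K$ is an ordinary category, this suffices for a coaugmentation.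
- $p_N:E_N(H)\to H(c(\mathcal Q))\xrightarrow{c(\varepsilon)}H(c(\mathbf 1))$.

Then $p_Ns_N=\mathrm{id}$, since $c(\varepsilon)\eta_N$ corresponds to $\varepsilon:\mathcal Q\to\mathbf 1$, i.e. is the identity of $c(\mathbf 1)$. Also $ts_{N'}=s_N$ and $p_Nt=p_{N'}$, since $c_{N'}^0=c_N^0=c(\mathcal Q)$ compatibly. For $H=H_A$, $H_A(c(\mathbf 1))=\mathrm{Maps}_{\mathbf O}(A,V)$ and the maps $p_N$ induce $\pi$ on $\lim_NE_N(A)$.

### 9.2. The underlying complexes

Let $M_N^m=\mathcal Q\circ Y_N^m$, the underlying cosimplicial object of $c_N^\bullet$ in $M^\heartsuit$, coaugmented by $\eta_N:\mathcal Q\to M_N^0$.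

**Step 3 (cohomology of $M_N^\bullet$).** We need that $M_N^\bullet$ is a resolution of $\mathcal Q$ up to high degree.

*Claim.* If $e:=i_N-1\ge1$, then $\eta_N:\mathcal Q\cong H^0(M_N^\bullet)$ and $H^j(M_N^\bullet)=0$ for $0<j<e$.

Filter $M_N^\bullet$ by $\mathcal Q^{\le r}\circ Y_N^\bullet$, and $\mathcal Q$ by $\mathcal Q^{\le r}$ (here $\mathcal Q^{\le r}$ is regarded as a subobject). The filtrations are finite in each arity. They are preserved, since the structure maps other than $d^0$ are $\mathcal Q\circ g$, while $d^0$ is $\mathcal Q\circ Y_N^m\xrightarrow{\Delta}\mathcal Q\circ\mathcal Q\circ Y_N^m\xrightarrow{\mathcal Q\circ\kappa}\mathcal Q\circ Y_N^{m+1}$, and $\Delta(\mathcal Q^{\le r})\subset\mathcal Q^{\le r}\circ\mathcal Q^{\le r}$; similarly for $\eta_N$. The component of $\Delta$ on $\mathcal Q(r)$ with root arity $r$ is $\mathcal Q(r)\to\mathcal Q(r)\circ\mathbf 1$, and $\kappa$ on $1\circ Y_N^m$ is the coface $d^0$ of $Y_N^\bullet$. So the $r$-th graded piece is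
$$\mathrm{gr}_r=(\mathcal Q(r)\otimes(Y_N^\bullet)^{\otimes r})_{\Sigma_r},\quad\text{coaugmented by }(\mathcal Q(r)\otimes\mathbf 1^{\otimes r})_{\Sigma_r}=\mathcal Q(r),$$
with the levelwise tensor power of the cosimplicial object $Y_N^\bullet$ of Section 6. By Lemma 6.2(c), $H^0(Y_N^\bullet)=\mathbf 1$ and $H^j(Y_N^\bullet)=0$ for $0<j<e$. By Eilenberg–Zilber and Künneth, $\mathbf 1^{\otimes r}\to(Y_N^\bullet)^{\otimes r}$ is an isomorphism on $H^0$, and the target has no $H^j$ for $0<j<e$, so its cone has cohomology only in degrees $\ge e$. By exactness of $(\mathcal Q(r)\otimes-)_{\Sigma_r}$ the same holds for $\mathrm{cone}(\mathcal Q(r)\to\mathrm{gr}_r)$, hence for $\mathrm{cone}(\mathcal Q\to M_N^\bullet)$. This is the claim.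

### 9.3. The transition maps factor

**Step 4 (key lemma).** This is the nonlinear form of the factorization in Section 8.

**Lemma 9.1.** Let $N\ge1$ and $N'\ge N$ with $i_{N'}\ge N+1$. Then for every $H\in\mathrm{Fun}(\mathcal K,\mathrm{Spc})$, the map $t:E_{N'}(H)\to E_N(H)$ is homotopic to $s_N\circ p_{N'}$.

*Proof.* *Reduction to two points.* Let $h=\mathrm{colim}_{[l]\in\mathbf\Delta^{op}}\mathcal K(c_{N'}^l,-)\in\mathrm{Fun}(\mathcal K,\mathrm{Spc})$. By Yoneda, $\mathrm{Maps}(h,H)=\lim_{\mathbf\Delta}H(c_{N'}^\bullet)=E_{N'}(H)$. Let $\iota\in E_{N'}(h)$ correspond to $\mathrm{id}_h$. A point $\beta\in E_N(h)$ gives a map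
$$E_{N'}(H)=\mathrm{Maps}(h,H)\to E_N(H),\qquad\varphi\mapsto\varphi_*\beta,$$
whose homotopy class depends only on the component of $\beta$. By naturality, $\beta_1=t(\iota)$ gives $t$ and $\beta_2=s_Np_{N'}(\iota)$ gives $s_Np_{N'}$. So it suffices that $\beta_1,\beta_2$ lie in one component of $E_N(h)$. For $n\le N$, their images in $E_n(h)$ under $t$ are $t(\iota)$ and $s_np_{N'}(\iota)$.

*A model for $h$.* A colimit over $\mathbf\Delta^{op}$ of sets is the homotopy type of a simplicial set, so $h$ is modelled by $h(c(X))_l=\mathcal K(c_{N'}^l,c(X))=\mathrm{Hom}(M_{N'}^l,X)$. This is a simplicial vector space: the structure maps in $l$ are precomposition with the linear structure maps of $M_{N'}^\bullet$. By semisimplicity, $\mathrm{Hom}(-,X)$ is exact, so $\pi_jh(c(X))=\mathrm{Hom}(H^j(M_{N'}^\bullet),X)$. A morphism $f:c(X)\to c(Y)$ of $\mathcal K$ acts by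
$$x\mapsto\big(M_{N'}^l\to\mathcal Q\circ M_{N'}^l\xrightarrow{\mathcal Q\circ x}\mathcal Q\circ X\xrightarrow{\bar f}Y\big),\tag{9}$$
where the first map is the coaction of $c_{N'}^l$. If $f=c(g)$, this is $x\mapsto g\circ x$, which is linear. In general (9) is not linear.

*Base $n=1$.* We have $Y_1^m=\mathcal Q$, and $c_1^\bullet$ is constant (for $d^0$: $\kappa$ is $\varepsilon\circ\mathrm{id}:\mathcal Q\circ\mathcal Q\to\mathcal Q$, which corresponds to $\mathrm{id}_{c(\mathcal Q)}$). So $E_1(h)=h(c(\mathcal Q))$ and $\pi_0E_1(h)=\mathrm{Hom}(H^0(M_{N'}^\bullet),\mathcal Q)$. The coaugmentation $c(\mathbf 1)\to c_{N'}^\bullet$ gives a map $h\to h_1:=\mathcal K(c(\mathbf 1),-)$, under which $\iota\mapsto s_{N'}(\mathrm{id})\in E_{N'}(h_1)$. So the images of $\beta_1,\beta_2$ in $E_1(h_1)$ are $ts_{N'}(\mathrm{id})=s_1(\mathrm{id})$ and $s_1p_{N'}s_{N'}(\mathrm{id})=s_1(\mathrm{id})$: they agree. On $\pi_0E_1$, the map $h\to h_1$ is restriction along $\eta_{N'}$,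
$$\mathrm{Hom}(H^0(M_{N'}^\bullet),\mathcal Q)\to\mathrm{Hom}(\mathcal Q,\mathcal Q),$$
which is bijective by Step 3, as $i_{N'}-1\ge N\ge1$. So $\beta_1,\beta_2$ have the same image in $\pi_0E_1(h)$.

*Induction, $2\le n\le N$.* Assume that the images of $\beta_1,\beta_2$ in $E_{n-1}(h)$ lie in one component. Put
$$X^m=h(c(Y_n^m)),\qquad Z^m=h(c(Y_{n-1}^m)),\qquad G^m=h(c(J_n^m)).$$
By exactness of $\mathrm{Hom}(M_{N'}^l,-)$, $X^m\to Z^m$ is a surjection of simplicial vector spaces, so a Kan fibration, with kernel $G^m$. Give $G^\bullet$ the linear cosimplicial structure $g\mapsto(\text{structure map of }J_n^\bullet)\circ g$.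

*Translation by $G^\bullet$ respects the cosimplicial structure.* For structure maps of the form $c(g')$ this is clear, since they act linearly and restrict to $J_n^\bullet\subset Y_n^\bullet$. For $d^0$, let $x\in\mathrm{Hom}(M_{N'}^l,Y_n^m)$ and $g\in\mathrm{Hom}(M_{N'}^l,J_n^m)$. By (9), $d^0(x+g)$ is
$$M_{N'}^l\to\mathcal Q\circ M_{N'}^l\xrightarrow{\mathcal Q\circ(x+g)}\mathcal Q\circ Y_n^m\xrightarrow{\kappa}Y_n^{m+1};$$
expand it by multilinearity over the root vertex in $\mathcal Q$. The root $1\in\mathcal Q(1)$ contributes $d^0_{\mathrm{lin}}(x)+d^0_{\mathrm{lin}}(g)$, where $d^0_{\mathrm{lin}}$ is composition with the coface $d^0$ of $Y_n^\bullet$, respectively $J_n^\bullet$. For a root of arity $\ge2$, a term with at least one entry $g$ has that entry in $J_n^m=\mathcal Q^m(n)\circ\mathcal Q$, and all other entries have arity $\ge1$. So it takes values in the part where $\mathcal Q\circ(\mathcal Q^m)^{\le n}$ has arity $\ge n+1$, which $\kappa$ kills. The terms without $g$ give, together with $d^0_{\mathrm{lin}}(x)$, exactly $d^0(x)$.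 Hence
$$d^0(x+g)=d^0(x)+d^0_{\mathrm{lin}}(g).\tag{10}$$

*The fibres.* By (10), $(x,g)\mapsto(x,x+g)$ is an isomorphism $X^\bullet\times G^\bullet\cong X^\bullet\times_{Z^\bullet}X^\bullet$ of cosimplicial simplicial sets over $X^\bullet$ (first projections). The strict fibre product is a homotopy fibre product, as $X^m\to Z^m$ is a Kan fibration. Taking (homotopy) limits over $\mathbf\Delta$,
$$\lim X^\bullet\times\lim G^\bullet\simeq\lim X^\bullet\times_{\lim Z^\bullet}\lim X^\bullet\quad\text{over }\lim X^\bullet.$$
So every nonempty fibre of $E_n(h)=\lim X^\bullet\to\lim Z^\bullet=E_{n-1}(h)$ is equivalent to $\lim_{\mathbf\Delta}G^\bullet$.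

*The fibres are connected.* Let $\mathcal M$ be the conormalization of $M_{N'}^\bullet$, a complex in degrees $\ge0$. By Dold–Kan, $G^m$ is the space of the chain complex $\mathrm{Hom}(\mathcal M,J_n^m)$, i.e. $G^m=\mathrm{Maps}_M(\mathcal M,J_n^m)$, naturally in $J_n^m$. Hence $\lim_{\mathbf\Delta}G^\bullet=\mathrm{Maps}_M(\mathcal M,\mathrm{Tot}\,J_n^\bullet)$. By semisimplicity and Lemma 6.2(b),
$$\pi_0\lim_{\mathbf\Delta}G^\bullet=\prod_i\mathrm{Hom}\big(H^i(M_{N'}^\bullet),H^i(J_n^\bullet)\big)=\prod_{1\le i\le n-1}\mathrm{Hom}\big(H^i(M_{N'}^\bullet),K^i(n)\circ\mathcal Q\big)=0.$$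
The range of $i$ is Lemma 5.2. The product vanishes because $H^i(M_{N'}^\bullet)=0$ for $0<i<i_{N'}-1$ (Step 3), and $n-1<N\le i_{N'}-1$.

So nonempty fibres of $E_n(h)\to E_{n-1}(h)$ are connected. Lift a path between the images of $\beta_1,\beta_2$ in $E_{n-1}(h)$, starting at the image of $\beta_1$ in $E_n(h)$. It ends in the fibre that contains the image of $\beta_2$, which is connected. So the images of $\beta_1,\beta_2$ in $E_n(h)$ lie in one component. At $n=N$ the lemma follows. $\square$

### 9.4. Interleaving

**Step 5 (passing to the limit).** We turn the factorization of transition maps into a computation of the limit. By (B4) and Lemma 6.2(d), $i_N\to\infty$, so there are $1\le N_1<N_2<\cdots$ with $i_{N_{j+1}}\ge N_j+1$. Put $X_j=E_{N_j}(A)$ and $S=\mathrm{Maps}_{\mathbf O}(A,V)=H_A(c(\mathbf 1))$. By Lemma 9.1 for $H=H_A$, the transition map $X_{j+1}\to X_j$ is homotopic to $s_{N_j}p_{N_{j+1}}$. A tower is determined, up to equivalence compatible with the projections to its terms, by the homotopy classes of its successive maps. So $\lim_jX_j$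 is the limit of the interleaved tower
$$\cdots\to X_{j+1}\xrightarrow{\,p\,}S\xrightarrow{\,s\,}X_j\xrightarrow{\,p\,}S\to\cdots\to X_1\xrightarrow{\,p\,}S.$$
The limit can also be computed along the copies of $S$, where the transition maps are $p_{N_j}s_{N_j}=\mathrm{id}$. So the projection of the limit to the last $S$ is an equivalence. This projection is $\lim_jX_j\to X_1\xrightarrow{p_{N_1}}S$, which is $\pi$ by the end of Step 2. By Step 1, $\mathbf{res}^{\star\to*}$ is fully faithful for every $\mathbf O$. This proves (B4)$\Rightarrow$(B1), and with Section 2.3 and Section 7 it completes the proof of Theorem B. $\blacksquare$
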